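\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Infinite Blaschke products with equal derivatives at all zeros}


\begin{abstract}
A finite Blaschke product with simple zeros cannot have the same derivative at all of its zeros unless it has only one zero. We show that this rigidity fails for infinite products: for every $c\neq0$ there is an infinite Blaschke product $B$ with simple zeros $a_1,a_2,\dots$ such that $B'(a_n)=c$ for all $n$. The product is found by writing $B=(S/O)H$, where $S$ is an atomic singular inner function, $O$ is an outer function and $H'=c\,O/S$. The derivative condition then holds automatically, and $O$ is determined by a fixed-point argument. We also show that no such product is a finite product of interpolating Blaschke products.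
\end{abstract}

\section{The question and the results}

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$. Given distinct nonzero points $a_n\in\mathbb D$ with $\sum_n(1-|a_n|)<\infty$, the product
\begin{equation}\label{eq:B}
B(z)=\prod_{n}\frac{\bar a_n}{|a_n|}\cdot\frac{a_n-z}{1-\bar a_n z}
\end{equation}
converges in $\mathbb D$ and has simple zeros exactly at the points $a_n$. We call a product of the form \eqref{eq:B} \emph{normalized}. A general Blaschke product may be finite, may have repeated zeros, and may contain a factor $z^k$.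

How freely can the numbers $B'(a_n)$ behave? For two zeros $a\ne b$ we can compute. Up to a unimodular factor $\kappa$,
\[
B'(a)=\frac{-\kappa}{1-|a|^2}\cdot\frac{b-a}{1-\bar b a},\qquad
B'(b)=\frac{-\kappa}{1-|b|^2}\cdot\frac{a-b}{1-\bar a b},
\]
so $B'(a)=B'(b)$ means $(1-|b|^2)(1-\bar ab)=-(1-|a|^2)(1-\bar ba)$. Taking moduli gives $|a|=|b|$. What remains is $1-\bar ab=-\overline{(1-\bar ab)}$, that is, $\operatorname{Re}(1-\bar ab)=0$, which is impossible because $|\bar ab|<1$. The same is known for every finite number of zeros: if $B$ is a finite Blaschke product with simple zeros $a_1,\dots,a_N$ and $B'(a_1)=\dots=B'(a_N)$, then $N=1$. The following question was posed in \cite{source}.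

\medskip
\noindent\textbf{Question.} \emph{Does there exist an infinite Blaschke product \eqref{eq:B} with simple zeros such that $B'(a_1)=B'(a_2)=\dots=B'(a_n)=\cdots$?}
\medskip

The finite case suggests the answer no. The answer is yes.

\begin{theorem}\label{thm:one}
There is an infinite normalized Blaschke product with simple nonzero zeros $a_n$ such that $B'(a_1)=B'(a_2)=\cdots$.
\end{theorem}

Every nonzero common value occurs, and constants may be replaced by bounded analytic functions that are bounded away from zero.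

\begin{theorem}\label{thm:two}
\textup{(a)} Let $F\in H^\infty(\mathbb D)$ with $\inf_{\mathbb D}|F|>0$. There are an infinite normalized Blaschke product $b$ with simple nonzero zeros $a_n$ and a constant $\lambda$ with $|\lambda|=1$ such that $\lambda b'(a_n)=F(a_n)$ for all $n$.

\textup{(b)} For every $c\in\mathbb C\setminus\{0\}$ there is an infinite normalized Blaschke product $B$ with simple nonzero zeros $a_n$ such that $B'(a_n)=c$ for all $n$.
\end{theorem}

The value $c=0$ is impossible for simple zeros, so the set of possible common values is exactly $\mathbb C\setminus\{0\}$. Part (b) contains Theorem~\ref{thm:one}. We prove Theorem~\ref{thm:one} separately because it needs only the contraction principle.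

Our last result limits where the zeros can lie. Let
\[
\rho(z,\zeta)=\Big|\frac{z-\zeta}{1-\bar\zeta z}\Big|
\]
be the pseudohyperbolic metric. A Blaschke product with distinct zeros $z_n$ (finite or infinite in number) is \emph{interpolating} if $\inf_n\prod_{k\ne n}\rho(z_n,z_k)>0$. For every Blaschke product $B$ with simple zeros $a_n$, differentiating at $a_n$ gives
\begin{equation}\label{eq:delta}
(1-|a_n|^2)\,|B'(a_n)|=\prod_{k\neq n}\rho(a_n,a_k).
\end{equation}
If there are infinitely many zeros, then $|a_n|\to1$. So a bounded sequence $B'(a_n)$ forces the right side to tend to $0$, and $B$ is not interpolating. For values coming from a bounded analytic function more is true.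

\begin{theorem}\label{thm:three}
Let $B$ be an infinite Blaschke product with simple zeros $a_n$, and suppose that $B'(a_n)=F(a_n)$ for all $n$, where $F\in H^\infty$ (for instance $F\equiv c$). Then $B$ is not a finite product of interpolating Blaschke products.
\end{theorem}

\section{The idea}\label{sec:idea}

\paragraph{From infinitely many conditions to one.}
Suppose that $B=GH$ in $\mathbb D$, where $G$ is holomorphic without zeros, $H$ is holomorphic and $GH'=F$. Then
\begin{equation}\label{eq:product}
B'=G'H+F,
\end{equation}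
and every zero of $B$ is a zero of $H$, so $B'=F$ at every zero of $B$. Nothing is lost by looking for $B$ in this form. Indeed, if $B$ has simple zeros and $B'=F$ at each of them, then $(B'-F)/B$ is holomorphic in $\mathbb D$. Choose a zero-free $G$ with $G'/G=(B'-F)/B$ and put $H=B/G$. Then $H'=(B'-BG'/G)/G=F/G$.

So we may choose $G$ and integrate to find $H$, and the derivative condition holds by itself. We then need $GH$ to be a Blaschke product with infinitely many zeros. For $G=1$ and $F=c$ we get $H=cz+\text{const}$, which has at most one zero. To create more zeros, $G$ should decay somewhere, so that $H$ can become large and oscillate. The natural candidate is an atomic singular inner function. Its effect is best seen in the half-plane.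

\begin{example}\label{ex:shift}
Let $\mathbb C_+=\{\operatorname{Im}w>0\}$, $p>0$ and $0<|\alpha|<1$. The inner function
\[
b_\alpha(w)=\frac{e^{ipw}-\alpha}{1-\bar\alpha e^{ipw}}
\]
vanishes where $e^{ipw}=\alpha$, that is, at points spaced by $2\pi/p$ on the horizontal line $\operatorname{Im}w=p^{-1}\log(1/|\alpha|)$, and $db_\alpha/dw=ip\alpha/(1-|\alpha|^2)$ at all of them. It is a unimodular multiple of a Blaschke product; this is checked in Remark~\ref{rem:unbounded}. Thus the analogous question for $d/dw$ in the half-plane has an explicit solution with infinitely many zeros.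

This does not answer the question in the disc. With $w=i\frac{1+z}{1-z}$ we have $\frac{dw}{dz}=\frac{(w+i)^2}{2i}$ and $w+i=\frac{2i}{1-z}$, so at each zero
\[
\frac{db_\alpha}{dz}=\frac{p\alpha}{2(1-|\alpha|^2)}(w+i)^2=\frac{-2p\alpha}{1-|\alpha|^2}\cdot\frac1{(1-z)^2},
\]
which is unbounded along the zeros. To have the same derivative in $z$, we must build the factor $\frac{dz}{dw}$ into the equation for $H$.
\end{example}

\paragraph{A first approximation and the loop.}
Take $F\equiv c$ with $c>0$ small, and try $G=S$, where $S(z)=\exp(-\frac{1+z}{1-z})$. Let $H_0'=c/S$, $H_0(-1)=1$. Then $B_0=SH_0$ has derivative exactly $c$ at each of its zeros. On the circle $|S|=1$, so integrating along the arc from $-1=e^{i\pi}$ to $e^{it}$, $0<t<2\pi$, gives $|H_0(e^{it})-1|\le c|t-\pi|\le\pi c$. Hence $|B_0|=|H_0|$ is close to $1$ on the circle, but it need not equal $1$, and $B_0$ need not be inner.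

To correct the modulus we divide by the outer function $O$ with $|O|=|H_0|$ on the circle. But now $G=S/O$, and the condition $GH'=c$ requires a new $H$, namely the solution of $H'=c\,O/S$, with a new modulus on the circle. The loop closes if $|O|=|H|$. Writing $u=\log|O|$ on the circle and $O=O_u$, we are looking for a fixed point of the map
\[
u\ \longmapsto\ O_u\ \longmapsto\ H_u(z)=1+\int_{-1}^zF\,\frac{O_u}{S}\,d\zeta\ \longmapsto\ \log|H_u| .
\]
The function $H_0$ above corresponds to $u=0$. Section~\ref{sec:fixed} shows that any fixed point yields the desired product; Sections~\ref{sec:one} and~\ref{sec:two} find fixed points.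

\section{A fixed point gives a Blaschke product}\label{sec:fixed}

\subsection{Notation}
Let $\mathbb C_+=\{\operatorname{Im}w>0\}$, and let $\tau(w)=\frac{w-i}{w+i}$ map $\mathbb C_+$ onto $\mathbb D$, with inverse $w=i\frac{1+z}{1-z}$. Then $\tau'(w)=\frac{2i}{(w+i)^2}$, $\tau(0)=-1$, $\tau(i)=0$, $\tau(\infty)=1$. The point $e^{it}$, $0<t<2\pi$, corresponds to $x(t)=-\cot(t/2)\in\mathbb R$. Here $x(\pi)=0$, and
\begin{equation}\label{eq:change}
ie^{it}\,dt=\tau'(x)\,dx,\qquad dt=|\tau'(x)|\,dx=\frac{2\,dx}{1+x^2}.
\end{equation}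
For $p>0$ put
\[
S_p(z)=\exp\Big(-p\,\frac{1+z}{1-z}\Big)=e^{ipw},\qquad |S_p|=e^{-p\operatorname{Im}w}.
\]
For real $u\in C[0,2\pi]$ (with possibly $u(0)\neq u(2\pi)$) let
\[
O_u(z)=\exp\Big(\frac1{2\pi}\int_0^{2\pi}\frac{e^{is}+z}{e^{is}-z}\,u(s)\,ds\Big),\qquad z\in\mathbb D.
\]
Thus $\log|O_u|$ is the Poisson integral of $u$. If $\|u\|_\infty\le\delta$, then $e^{-\delta}\le|O_u|\le e^\delta$ in $\mathbb D$; nontangential limits exist a.e.\ on the circle, and $|O_u(e^{it})|=e^{u(t)}$ for a.e.\ $t$. The dependence on $u$ is Lipschitz in $L^2=L^2(0,2\pi)$: if $\|u\|_\infty,\|v\|_\infty\le\delta$, then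
\begin{equation}\label{eq:outer}
\|O_u-O_v\|_{L^2}\le\sqrt2\,e^\delta\|u-v\|_{L^2}\le 2\sqrt\pi\,e^\delta\|u-v\|_\infty .
\end{equation}
Indeed, a.e.\ on the circle $O_u=e^{u+i\tilde u}$, where $\tilde u$ is the conjugate function. Integrating $e^{\zeta}$ along a segment gives $|e^a-e^b|\le e^\delta|a-b|$ when $\operatorname{Re}a,\operatorname{Re}b\le\delta$. Finally, $\|g+i\tilde g\|_{L^2}^2=\|g\|_{L^2}^2+\|\tilde g\|_{L^2}^2\le2\|g\|_{L^2}^2$ for real $g$.

Throughout Sections~\ref{sec:fixed}--\ref{sec:two}, $F\in H^\infty$ satisfies $m\le|F|\le M$ in $\mathbb D$ with $m>0$. The functions $f_u$, $H_u$, $h_u$ and the map $T$ defined below depend on $F$, and all of them except $f_u$ depend on $p$; we suppress this in the notation.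

\subsection{The function $H_u$}
For real $u\in C[0,2\pi]$ with $\|u\|_\infty\le\delta$ and $w\in\mathbb C_+$ put
\[
f_u(w)=F(\tau(w))\,O_u(\tau(w))\,\tau'(w),\qquad H_u(w)=1+\int_0^wf_u(\omega)e^{-ip\omega}\,d\omega .
\]
We have
\begin{equation}\label{eq:f}
\frac{2me^{-\delta}}{|w+i|^2}\le|f_u(w)|\le\frac{2Me^{\delta}}{|w+i|^2}.
\end{equation}
On $\mathbb R$ we let $f_u$ denote the boundary function, formed with the nontangential limits of $F$ and $O_u$; it is defined a.e., and \eqref{eq:f} holds for it. The integral in $H_u$ starts at a boundary point: it means $A(w)-A(0)$, where $A$ is a primitive of $f_u(w)e^{-ipw}$ in $\mathbb C_+$ and $A(0)$ is its boundary value. The next lemma shows that this makes sense.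

\begin{lemma}\label{lem:H}
Let $\|u\|_\infty\le\delta$.
\begin{enumerate}
\item[(i)] $H_u$ is well defined and holomorphic in $\mathbb C_+$, and extends continuously to $\mathbb C_+\cup\mathbb R$. As a function of $z=\tau(w)$ it satisfies $dH_u/dz=F\,O_u/S_p$.
\item[(ii)] The function $h_u(t)=H_u(x(t))$, $0<t<2\pi$, extends to a continuous function on $[0,2\pi]$, and
\[
h_u(t)=1+\int_\pi^tF(e^{is})\,O_u(e^{is})\,\frac{ie^{is}}{S_p(e^{is})}\,ds=1+\int_0^{x(t)}f_u(\xi)e^{-ip\xi}\,d\xi,
\]
where $x(0)=-\infty$, $x(2\pi)=+\infty$. It is Lipschitz with constant $Me^\delta$.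
\item[(iii)] If also $\|v\|_\infty\le\delta$, then $\|h_u-h_v\|_\infty\le2\pi Me^\delta\|u-v\|_\infty$.
\item[(iv)] $\displaystyle |H_u(x+iy)-H_u(x)|\le2Me^\delta\int_0^y\frac{e^{ps}}{(1+s)^2}\,ds$ for $x\in\mathbb R$, $y>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $A$ be a primitive of $f_u(w)e^{-ipw}$ in $\mathbb C_+$. By \eqref{eq:f}, $|A'|\le2Me^{\delta+p}$ in the convex strip $\{0<\operatorname{Im}w<1\}$. So $A$ is Lipschitz there and extends continuously to $\mathbb R$, and $H_u=1+A-A(0)$. Since $dH_u/dw=FO_u\tau'(w)/S_p$, dividing by $dz/dw=\tau'(w)$ gives the formula for $dH_u/dz$.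

(ii) For $x\in\mathbb R$ and $0<\varepsilon<1$,
\[
A(x+i\varepsilon)-A(i\varepsilon)=\int_0^xf_u(\xi+i\varepsilon)e^{-ip(\xi+i\varepsilon)}\,d\xi .
\]
The integrand is bounded by $2Me^{\delta+p}$ and, as $\varepsilon\to0$, converges for a.e.\ $\xi$ to $f_u(\xi)e^{-ip\xi}$. By dominated convergence $H_u(x)=1+\int_0^xf_u(\xi)e^{-ip\xi}d\xi$. By \eqref{eq:change} this is the first formula in (ii) when $x=x(t)$, $0<t<2\pi$. Its integrand has modulus at most $Me^\delta$ because $|S_p|=1$ on the circle off the point $1$. So $h_u$ is Lipschitz and extends to $[0,2\pi]$, and both formulas hold at the endpoints by continuity.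

(iii) The interval of integration has length at most $\pi$. By the Cauchy--Schwarz inequality and \eqref{eq:outer}, $|h_u-h_v|\le M\sqrt\pi\,\|O_u-O_v\|_{L^2}\le M\sqrt\pi\cdot2\sqrt\pi\,e^\delta\|u-v\|_\infty$.

(iv) Integrate along the vertical segment from $x+i\varepsilon$ to $x+iy$, using \eqref{eq:f}, $|x+is+i|\ge1+s$ and $|e^{-ip(x+is)}|=e^{ps}$, and let $\varepsilon\to0$.
\end{proof}

The values $h_u(0)$ and $h_u(2\pi)$ are the limits of $H_u$ at $-\infty$ and $+\infty$ along $\mathbb R$. They need not agree. This is why we work in $C[0,2\pi]$ and not with continuous functions on the circle.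

If $h_u$ has no zeros on $[0,2\pi]$, put
\[
Tu=\log|h_u|\in C[0,2\pi].
\]

\subsection{The main proposition}
We recall two facts about an inner function $B$, that is, $B\in H^\infty$ with $|B|=1$ a.e.\ on the circle. First, $B=\lambda bS_\mu$, where $|\lambda|=1$, $b$ is a Blaschke product (possibly finite or trivial) and $S_\mu(z)=\exp\big(-\int\frac{\zeta+z}{\zeta-z}d\mu(\zeta)\big)$ for a positive singular measure $\mu$ on the circle. Second, for $\mu$-a.e.\ $\zeta$ the Poisson integral of $\mu$ tends to $+\infty$ along the radius to $\zeta$, so $S_\mu(r\zeta)\to0$ as $r\to1^-$.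

\begin{proposition}\label{prop:main}
Suppose that $u\in C[0,2\pi]$, that $h_u$ has no zeros on $[0,2\pi]$ and that $Tu=u$. Then
\[
B=\frac{S_p}{O_u}\,H_u
\]
equals $\lambda b$, where $|\lambda|=1$ and $b$ is a Blaschke product with infinitely many zeros, and $B'(a)=F(a)\ne0$ at each zero $a$; in particular all zeros are simple. If $H_u(i)\neq0$, then $B(0)\ne0$.
\end{proposition}

\begin{proof}
Let $\delta=\|u\|_\infty$ and write $H=H_u$, $f=f_u$. We regard $B$ and $H$ as functions of $z$ or of $w$. The fixed-point equation says that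
\begin{equation}\label{eq:fixed}
|H(x(t))|=e^{u(t)}\in[e^{-\delta},e^\delta],\qquad 0<t<2\pi .
\end{equation}

\emph{$B$ is inner.} Since $e^{ps}\le e^{py}$ for $s\le y$ and $\int_0^\infty(1+s)^{-2}ds=1$, Lemma~\ref{lem:H}(iv) and \eqref{eq:fixed} give $|H(x+iy)|\le e^\delta(1+2M)e^{py}$. As $|S_p|=e^{-py}$ and $|1/O_u|\le e^\delta$, the function $B$ is bounded. A.e.\ on the circle $|S_p|=1$ and $|H|=e^u=|O_u|$, so $|B|=1$.

\emph{Derivative at the zeros.} With $G=S_p/O_u$, which has no zeros, Lemma~\ref{lem:H}(i) says $G\,dH/dz=F$. By \eqref{eq:product}, $B'(a)=F(a)$ at each zero $a$ of $B$, and $F(a)\neq0$.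

\emph{No singular factor.} Write $B=\lambda bS_\mu$; then $|B|\le|S_\mu|$. Let $\zeta=e^{it}\ne1$. Here $S_p$ is continuous at $\zeta$ with $|S_p(\zeta)|=1$, and $H$ is continuous up to the boundary point $x(t)$. Hence, by \eqref{eq:fixed},
\[
\liminf_{r\to1^-}|B(r\zeta)|\ge e^{-\delta}|H(x(t))|\ge e^{-2\delta}>0 .
\]
So $S_\mu(r\zeta)\not\to0$ for every $\zeta\ne1$. By the second fact above, $\mu$ has no mass off the point $1$, and $S_\mu=S_q$ for some $q\ge0$.

It remains to exclude an atom at $1$. If $q>0$, then $|B|\le|S_q|$ would mean that $H$ grows more slowly than $e^{p\operatorname{Im}w}$. This is incompatible with the known size of its derivative. Precisely, $|H|=|BO_u/S_p|\le e^\delta e^{(p-q)\operatorname{Im}w}$. For $y>2$, Cauchy's estimate on $\{|w-iy|\le1\}$ and the lower bound in \eqref{eq:f} give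
\[
\frac{2me^{-\delta}}{(1+y)^2}\,e^{py}\le|f(iy)|\,e^{py}=\Big|\frac{dH}{dw}(iy)\Big|\le e^{\delta+|p-q|}e^{(p-q)y}.
\]
So $e^{qy}\le C(1+y)^2$ for all $y>2$, with $C$ independent of $y$. Hence $q=0$ and $B=\lambda b$.

\emph{Infinitely many zeros.} By $H(0)=1$ and Lemma~\ref{lem:H}(iv),
\[
|B(\tau(iy))|\le e^\delta\Big(e^{-py}+2Me^\delta\int_0^y\frac{e^{-p(y-s)}}{(1+s)^2}\,ds\Big).
\]
The part of the integral over $[0,y/2]$ is at most $e^{-py/2}$; the part over $[y/2,y]$ is at most $p^{-1}(1+y/2)^{-2}$. So $B(\tau(iy))\to0$ as $y\to\infty$, that is, $B(r)\to0$ as $r\to1^-$. A finite Blaschke product, or a constant of modulus $1$, has modulus tending to $1$ there. Hence $b$ has infinitely many zeros.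

Finally $B(0)=S_p(0)H(i)/O_u(0)$, because $\tau(i)=0$.
\end{proof}

The assumption $m>0$ was used twice: to get $B'\ne0$ at the zeros, and to rule out the atom at $1$. The decay of $S_p$ at $1$ creates the infinitely many zeros, but it does not leave a singular factor behind.

\section{Proof of Theorem~\ref{thm:one}}\label{sec:one}

Take $p=1$, $F\equiv c=\frac1{40}$, and
\[
K=\{u\in C[0,2\pi]:\|u\|_\infty\le\log2\},
\]
a complete metric space. We use Section~\ref{sec:fixed} with $\delta=\log2$ and $M=m=c$.

\emph{$T$ maps $K$ into $K$.} For $u\in K$ the Lipschitz constant in Lemma~\ref{lem:H}(ii) is $2c$, and $h_u(\pi)=1$, so $|h_u-1|\le2\pi c<\frac12$. Hence $\frac12\le|h_u|\le\frac32$ and $|Tu|\le\log2$.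

\emph{$T$ is a contraction.} Since $|h_u|,|h_v|\ge\frac12$, we have $\big|\log|h_u|-\log|h_v|\big|\le2|h_u-h_v|$. By Lemma~\ref{lem:H}(iii),
\[
\|Tu-Tv\|_\infty\le2\|h_u-h_v\|_\infty\le8\pi c\,\|u-v\|_\infty=\frac\pi5\,\|u-v\|_\infty .
\]

As $\pi/5<1$, Banach's fixed-point theorem gives $u\in K$ with $Tu=u$. Moreover, by Lemma~\ref{lem:H}(iv) and $H_u(0)=1$,
\[
|H_u(i)-1|\le4c\int_0^1\frac{e^s}{(1+s)^2}\,ds\le4c\,e\cdot\frac12=\frac e{20}<1,
\]
so $H_u(i)\ne0$. By Proposition~\ref{prop:main}, $B=\lambda b$, where $b$ is an infinite Blaschke product with simple zeros, none of them at $0$, and $\lambda b'(a)=\frac1{40}$ at each zero $a$. Absorbing a unimodular constant into $\lambda$, we may take $b$ normalized as in \eqref{eq:B}. Then $b'(a_n)=\bar\lambda/40$ for all $n$. \qed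

\section{Proof of Theorem~\ref{thm:two}}\label{sec:two}

For large $F$ the bound $|h_u-1|\le 2\pi M$ is useless, and the contraction estimate fails. But the frequency $p$ is still free. By Lemma~\ref{lem:H}(ii), $h_u-1$ is a Fourier integral at frequency $p$, so for each fixed $u$ and $t$ it is small when $p$ is large. To have this uniformly in $u$ we need compactness. It is available because $|S_p|=1$ on the circle, so the Lipschitz constant of $h_u$ does not depend on $p$. With compactness, Schauder's theorem replaces Banach's: a continuous map of a nonempty compact convex subset of a Banach space into itself has a fixed point.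

\begin{proof}[Proof of \textup{(a)}]
Let $m=\inf|F|$, $M=\|F\|_\infty$, and
\[
K=\{u\in C[0,2\pi]:\ |u|\le\log2,\ |u(s)-u(t)|\le4M|s-t|\}.
\]
This set is nonempty and convex, and it is compact by the Arzel\`a--Ascoli theorem. It does not depend on $p$. We use Section~\ref{sec:fixed} with $\delta=\log2$.

\emph{Claim: $\sup\{|h_u(t)-1|:u\in K,\ t\in[0,2\pi]\}\to0$ as $p\to\infty$.}
For $g\in L^1(\mathbb R)$ and $X\in[-\infty,\infty]$ let $g_X$ equal $g$ between $0$ and $X$ if $X\ge0$, $-g$ between $X$ and $0$ if $X<0$, and $0$ elsewhere. With $\hat g(p)=\int_{\mathbb R} g(\xi)e^{-ip\xi}d\xi$, Lemma~\ref{lem:H}(ii) says that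
\[
h_u(t)-1=\widehat{(f_u)_{x(t)}}(p).
\]
By \eqref{eq:change} and \eqref{eq:outer},
\[
\|f_u-f_v\|_{L^1(\mathbb R)}\le M\int_0^{2\pi}|O_u-O_v|\,dt\le M\sqrt{2\pi}\cdot4\sqrt\pi\,\|u-v\|_\infty,
\]
so $u\mapsto f_u$ is continuous from $K$ to $L^1(\mathbb R)$. The map $(g,X)\mapsto g_X$ is continuous on $L^1(\mathbb R)\times[-\infty,\infty]$, because
\[
\|g_X-g'_{X'}\|_1\le\|g-g'\|_1+\int_{I(X,X')}|g|,
\]
where $I(X,X')$ is the interval between $X$ and $X'$. Therefore all the functions $(f_u)_X$ form the continuous image of $K\times[-\infty,\infty]$, a compact set $\mathcal C\subset L^1(\mathbb R)$ that does not depend on $p$. Given $\varepsilon>0$, cover $\mathcal C$ by finitely many balls of radius $\varepsilon/2$ with centers $g_1,\dots,g_k$. By the Riemann--Lebesgue lemma $|\hat g_j(p)|<\varepsilon/2$ for all $j$ once $p$ is large, and $|\hat g(p)-\hat g_j(p)|\le\|g-g_j\|_1$. Hence $|\hat g(p)|<\varepsilon$ for all $g\in\mathcal C$, which proves the claim.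

\emph{Fixed point.} By the claim there is $p_0$ such that $|h_u-1|\le\frac12$ for all $u\in K$ when $p\ge p_0$. Let $p\ge p_0$. Then $\frac12\le|h_u|\le\frac32$, so $|Tu|\le\log2$. Since $h_u$ is $2M$-Lipschitz and $|h_u|\ge\frac12$, the function $Tu=\log|h_u|$ is $4M$-Lipschitz. So $T(K)\subset K$. By Lemma~\ref{lem:H}(iii), $\|Tu-Tv\|_\infty\le2\|h_u-h_v\|_\infty\le8\pi M\|u-v\|_\infty$, so $T$ is continuous. Schauder's theorem gives $u\in K$ with $Tu=u$.

\emph{$H_u(i)\neq0$ for large $p$.} Now $H_u(i)$ is not close to $1$; it is dominated by the part of the integral near $i$, where $|e^{-ip\omega}|$ is largest. For $u\in K$ put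
\[
g_u(s)=i f_u(is)=F(\tau(is))\,O_u(\tau(is))\,\frac2{(1+s)^2},\qquad \tau(is)=\frac{s-1}{s+1}.
\]
Then
\[
p\,e^{-p}H_u(i)=p\,e^{-p}+p\int_0^1g_u(s)e^{-p(1-s)}\,ds .
\]
We have $|g_u|\le4M$, $|g_u(1)|\ge m\cdot\frac12\cdot\frac12=\frac m4$ and $|g_u(1)|\le M$. For $s\in[\frac12,1]$ the point $\tau(is)$ lies in $[-\frac13,0]$, where Cauchy's estimate with radius $\frac23$ gives $|(FO_u)'|\le3M$. Also $|\frac{d}{ds}\tau(is)|=\frac2{(1+s)^2}\le\frac89$ there. So on $[\frac12,1]$
\[
|g_u'(s)|\le3M\cdot\frac89\cdot\frac89+2M\cdot\frac4{(1+s)^3}\le\frac{64}{27}M+\frac{64}{27}M<5M .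
\]
Since $p\int_0^1e^{-p(1-s)}ds=1-e^{-p}$,
\[
p\int_0^1g_u(s)e^{-p(1-s)}ds-g_u(1)=p\int_0^1\big(g_u(s)-g_u(1)\big)e^{-p(1-s)}ds-e^{-p}g_u(1).
\]
On $[\frac12,1]$ we use $|g_u(s)-g_u(1)|\le5M(1-s)$, and on $[0,\frac12]$ the bound $8M$. Altogether
\[
\big|p\,e^{-p}H_u(i)-g_u(1)\big|\le p\,e^{-p}+\frac{5M}p+8M(e^{-p/2}-e^{-p})+Me^{-p},
\]
which for large $p$ is less than $m/4\le|g_u(1)|$, uniformly in $u\in K$. So $H_u(i)\ne0$ for all $u\in K$ when $p$ is large.

Fix such a $p\ge p_0$ and a fixed point $u\in K$ of the corresponding map $T$. Proposition~\ref{prop:main} gives $\lambda b$ with $b$ infinite, $b(0)\ne0$ and $\lambda b'=F$ at the zeros, which are simple because $F\ne0$. Normalizing $b$ as in \eqref{eq:B} changes only $\lambda$.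
\end{proof}

\begin{proof}[Proof of \textup{(b)}]
Apply (a) with $F\equiv|c|$ to get a normalized $b$ with $b'(a_n)=\bar\lambda|c|$ for all $n$. The argument of the common value can be adjusted by a rotation. Put $b_\theta(z)=b(e^{-i\theta}z)$, whose zeros are $e^{i\theta}a_n$. It is again normalized, because
\[
\frac{\overline{e^{i\theta}a}}{|a|}\cdot\frac{e^{i\theta}a-z}{1-\overline{e^{i\theta}a}\,z}=\frac{\bar a}{|a|}\cdot\frac{a-e^{-i\theta}z}{1-\bar a\,e^{-i\theta}z}.
\]
Also $b_\theta'(e^{i\theta}a_n)=e^{-i\theta}\bar\lambda|c|$. Choose $\theta$ so that this equals $c$.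
\end{proof}

\section{Proof of Theorem~\ref{thm:three}}\label{sec:three}

If $B'=F$ at the zeros, then $F/B$ has residue $1$ at every zero, so the integral of $F/B$ around a contour counts zeros. We integrate around a pseudohyperbolic circle about $a_n$ of radius less than $\frac12$. Its Euclidean length tends to $0$ as $n\to\infty$, so we reach a contradiction if $|B|$ is bounded below on it, uniformly in $n$. Such a bound holds for interpolating products away from their zeros. It is a form of Hoffman's lemma \cite[Ch.~X, Lemma~1.4]{garnett}; we include a short proof.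

\begin{lemma}\label{lem:hoffman}
Let $0<\delta\le1$ and $0<\lambda<\delta/2$. Let $b$ be a Blaschke product with distinct zeros $z_1,z_2,\dots$, finite or infinite in number, such that $\prod_{k\ne n}\rho(z_n,z_k)\ge\delta$ for all $n$. Then $|b(z)|\ge\lambda(\delta-2\lambda)$ for every $z\in\mathbb D$ with $\rho(z,z_n)\ge\lambda$ for all $n$.
\end{lemma}

\begin{proof}
Suppose first that $b$ is finite. Let $\rho(z,z_n)=\lambda$ for some $n$, and let $b_n$ be $b$ without its factor at $z_n$, so that $|b|=\rho(\cdot,z_n)\,|b_n|$ and $|b_n(z_n)|\ge\delta$. If $b_n$ is constant, then $|b_n|=1$. Otherwise the Schwarz--Pick lemma gives $\rho(b_n(z),b_n(z_n))\le\lambda$, hence $|b_n(z)-b_n(z_n)|\le2\lambda$. In both cases $|b(z)|\ge\lambda(\delta-2\lambda)$. Now let $\Omega=\{z\in\mathbb D:\rho(z,z_n)>\lambda\text{ for all }n\}$. The function $1/b$ is holomorphic near $\overline\Omega$. On $\partial\Omega$ either $|z|=1$ and $|b|=1$, or $\rho(z,z_n)=\lambda$ for some $n$ and $|b|\ge\lambda(\delta-2\lambda)$. Since $\lambda(\delta-2\lambda)<1$,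 the maximum principle for $1/b$ gives the bound in $\Omega$.

If $b$ is infinite, its finite partial products satisfy the hypothesis with the same $\delta$, since factors $\rho\le1$ have been dropped. They therefore satisfy the bound, and it passes to the limit.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Suppose that, up to a unimodular constant, $B=b_1\cdots b_k$, where $b_j$ is interpolating with zero set $Z_j$, possibly finite. Let $\delta_0\in(0,1]$ be such that $\prod_{z'\in Z_j,\,z'\ne z}\rho(z,z')\ge\delta_0$ for all $j$ and $z\in Z_j$. Put $M=\|F\|_\infty$.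

\emph{Counting zeros.} Distinct points of $Z_j$ are at $\rho$-distance at least $\delta_0$. Consider the points of $Z_j$ in a disc $\{\rho(\cdot,a)<\frac12\}$. A M\"obius map moves $a$ to $0$ and preserves $\rho$. For $|w|,|w'|<\frac12$ we have $|w-w'|\ge\frac34\rho(w,w')$. So the open Euclidean discs of radius $\frac38\delta_0$ about the moved points are disjoint and contained in a disc of radius $\frac12+\frac38\delta_0$. Comparing areas, there are at most $(1+\frac4{3\delta_0})^2$ of them. Summing over $j=1,\dots,k$, we find an integer $M_0$ such that every disc $\{\rho(\cdot,a)<\frac12\}$ contains at most $M_0$ zeros of $B$.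

\emph{A good contour.} Fix $n$ and put $\ell=\frac1{2(M_0+1)}$. Divide $[0,\frac12)$ into the $M_0+1$ intervals $[j\ell,(j+1)\ell)$, $0\le j\le M_0$. At most $M_0$ zeros $a_k$ satisfy $\rho(a_k,a_n)<\frac12$, so one of the intervals contains none of the numbers $\rho(a_k,a_n)$. Let $s\in(0,\frac12)$ be its midpoint and $\Gamma_n=\{z:\rho(z,a_n)=s\}$. Since $\rho$ is a metric,
\[
\rho(z,a_k)\ge|\rho(a_k,a_n)-s|\ge\frac\ell2\qquad\text{for all }z\in\Gamma_n\text{ and all }k .
\]
Apply Lemma~\ref{lem:hoffman} to each $b_j$ with $\delta=\delta_0$ and $\lambda=\min(\ell/2,\delta_0/4)$. It gives $|b_j|\ge\eta:=\lambda\delta_0/2$ on $\Gamma_n$, hence $|B|\ge\eta^k$ on $\Gamma_n$, where $\eta$ does not depend on $n$.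

\emph{Conclusion.} $\Gamma_n$ is a Euclidean circle of radius
\[
\frac{s(1-|a_n|^2)}{1-s^2|a_n|^2}\le1-|a_n|^2 .
\]
Let $N$ be the number of zeros of $B$ inside it; $N\ge1$ because $a_n$ is inside. Each zero $a_k$ is simple, and $F/B$ has residue $F(a_k)/B'(a_k)=1$ there. By the residue theorem,
\[
1\le N=\Big|\frac1{2\pi i}\oint_{\Gamma_n}\frac FB\,dz\Big|\le M\eta^{-k}(1-|a_n|^2).
\]
The right side tends to $0$ as $n\to\infty$, a contradiction.
\end{proof}

\begin{remark}\label{rem:unbounded}
The boundedness of $F$ cannot be dropped in Theorem~\ref{thm:three}. The function $b_\alpha$ of Example~\ref{ex:shift} satisfies $b_\alpha'(a_n)=F(a_n)$ in the disc, with $F(z)=\text{const}\cdot(1-z)^{-2}$. It is continuous and unimodular on the circle off the point $1$, so, as in the proof of Proposition~\ref{prop:main}, its singular factor can only be some $S_q$. Since $b_\alpha(r)\to-\alpha\neq0$ as $r\to1^-$, we have $q=0$, and $b_\alpha$ is a unimodular multiple of a Blaschke product. Finally, $1-|\tau(w)|^2=4\operatorname{Im}w/|w+i|^2$ and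 $|\tau'(w)|=2/|w+i|^2$, so at each zero
\[
(1-|a_n|^2)\Big|\frac{db_\alpha}{dz}\Big|=2\operatorname{Im}w\,\Big|\frac{db_\alpha}{dw}\Big|=\frac{2|\alpha|\log(1/|\alpha|)}{1-|\alpha|^2}>0 .
\]
By \eqref{eq:delta} this Blaschke product is interpolating.
\end{remark}

\begin{thebibliography}{9}
\bibitem{garnett} Garnett, \emph{Bounded Analytic Functions}.

\bibitem{source} \emph{A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p<1$}, \url{http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf}.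
\end{thebibliography}

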